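\title{An asymptotically nonexpansive map with no approximate fixed point sequence}

\begin{abstract}
We construct a closed convex set $C\subset C[0,1]$ of diameter at most $2$ and a $5$-Lipschitz map $T:C\to C$ such that all iterates $T^n$, $n\ge2$, are nonexpansive and $\|x-Tx\|\ge1$ for every $x\in C$. Hence an asymptotically nonexpansive map on a closed bounded convex subset of a Banach space need not have an approximate fixed point sequence. The example is free: it is generated from one point by convex combinations and formal applications of $T$, and it carries the largest distance that the Lipschitz conditions allow. In the other direction, we show that an approximate fixed point sequence exists whenever the Lipschitz constants $k_n\ge1$ of the iterates satisfy $\sum_n(k_n-1)<\frac12$.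
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $C$ be a nonempty closed bounded convex subset of a Banach space $(X,\|\cdot\|)$. A map $T:C\to C$ is \emph{$L$-Lipschitz} if $\|Tx-Ty\|\le L\|x-y\|$ for all $x,y\in C$, and \emph{nonexpansive} if it is $1$-Lipschitz. It is \emph{asymptotically nonexpansive} if there are real numbers $k_n\ge1$ with $k_n\to1$ such that
\[
\|T^nx-T^ny\|\le k_n\|x-y\|\qquad(x,y\in C,\ n\ge1).
\]
A sequence $(x_n)$ in $C$ is an \emph{approximate fixed point sequence} for $T$ if $\|x_n-Tx_n\|\to0$. Such a sequence exists if and only if the \emph{minimal displacement} $\inf_{x\in C}\|x-Tx\|$ is zero. The following is Open question~(7) of \cite{FPNM}.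

\begin{quote}
\emph{Does every asymptotically nonexpansive map on a nonempty closed bounded convex subset of a Banach space have an approximate fixed point sequence?}
\end{quote}

For nonexpansive maps the answer is yes, by the case $L=1$ of the next lemma.

\begin{lemma}\label{lem:displacement}
Let $D=\operatorname{diam}C$ and let $G:C\to C$ be $L$-Lipschitz with $L\ge1$. Then $\inf_{x\in C}\|x-Gx\|\le(1-\frac1L)D$.
\end{lemma}

\begin{proof}
Fix $x_0\in C$ and $t$ with $1-\frac1L<t\le1$. The map $y\mapsto(1-t)Gy+tx_0$ sends $C$ into $C$ by convexity and has Lipschitz constant $(1-t)L<1$. Since $C$ is complete, it has a fixed point $y$ by the contraction principle, and $\|y-Gy\|=t\|x_0-Gy\|\le tD$. Let $t$ decrease to $1-\frac1L$.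
\end{proof}

Convexity and boundedness are needed even for isometries: consider the exchange of two points, or a translation of $X$. If $C$ is compact, the question has a positive answer because $T$ is continuous and Schauder's theorem gives a fixed point.

In general, Lemma~\ref{lem:displacement} applied to $T^n$ gives points with $\|x-T^nx\|$ about $(1-1/k_n)D$, which tends to $0$. If one point $x$ is almost fixed by both $T^n$ and $T^{n+1}$, then $y=T^nx$ is almost fixed by $T$, because
\begin{equation}\label{eq:consecutive}
\|y-Ty\|\le\|T^nx-x\|+\|x-T^{n+1}x\|.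
\end{equation}
So one only needs a common approximate fixed point of two commuting maps that are almost nonexpansive and have approximate fixed points separately, and it is natural to guess that the answer is yes. It is no.

\begin{theorem}\label{thm:main}
There are a separable Banach space $X$ (one may take $X=C[0,1]$), a nonempty closed bounded convex set $C\subset X$ with $\operatorname{diam}C\le2$, and a map $T:C\to C$ such that for all $x,y\in C$
\[
\|Tx-Ty\|\le5\|x-y\|,\qquad \|T^nx-T^ny\|\le\|x-y\|\quad(n\ge2),\qquad \|x-Tx\|\ge1 .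
\]
\end{theorem}

This $T$ is asymptotically nonexpansive with $k_1=5$ and $k_n=1$ for $n\ge2$, and it has no approximate fixed point sequence. Inequality \eqref{eq:consecutive} with $n=2$ gives $1\le\|x-T^2x\|+\|x-T^3x\|$, which proves the following.

\begin{corollary}\label{cor:commuting}
For $T$ and $C$ as in Theorem~\ref{thm:main}, $T^2$ and $T^3$ are commuting nonexpansive self-maps of $C$ with $\max(\|x-T^2x\|,\|x-T^3x\|)\ge\frac12$ for all $x\in C$.
\end{corollary}

The guess is correct when the total excess of the Lipschitz constants is small.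

\begin{theorem}\label{thm:positive}
Let $C$ be a nonempty closed bounded convex subset of a Banach space and let $T:C\to C$ satisfy $\|T^nx-T^ny\|\le k_n\|x-y\|$ for all $x,y\in C$ and $n\ge1$, where $k_n\ge1$ and $\sum_{n\ge1}(k_n-1)<\frac12$. Then $T$ has an approximate fixed point sequence.
\end{theorem}

In Theorem~\ref{thm:main} the sum $\sum(k_n-1)$ equals $4$, so the condition ``$<\frac12$'' cannot be replaced by ``$<\infty$''. The supremum of the numbers that may replace $\frac12$ lies in $[\frac12,4]$; we do not know its value.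

Section~\ref{sec:examples} shows on two examples what a large or a small $k_1$ does. Section~\ref{sec:free} constructs the example and states the key lower bound, Proposition~\ref{prop:key}; Section~\ref{sec:banach} deduces Theorem~\ref{thm:main} from it; Sections~\ref{sec:dirac}--\ref{sec:near} prove it. Section~\ref{sec:positive} proves Theorem~\ref{thm:positive} and is independent of Sections~\ref{sec:free}--\ref{sec:near}.

\section{The role of the first Lipschitz constant}\label{sec:examples}

A Lipschitz constant larger than $1$ allows a positive minimal displacement, as long as nothing is asked of the iterates.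

\begin{example}\label{ex:composition}
Let $B$ be the set of continuous $f:[0,2]\to[0,2]$ with $f(0)=0$ and $f(2)=2$, a closed convex subset of $C[0,2]$ of diameter at most $2$. Let
\[
\varphi(r)=\max(0,5r-8)\qquad(0\le r\le2).
\]
This function is $5$-Lipschitz, maps $[0,2]$ into itself, and satisfies $\varphi(0)=\varphi(\frac85)=0$ and $\varphi(2)=2$. So $Ff=\varphi\circ f$ defines a $5$-Lipschitz map $F:B\to B$. Every $f\in B$ takes the value $\frac85$ at some $\theta$, and $Ff(\theta)=0$ there; hence $\|f-Ff\|\ge\frac85$, the largest value that Lemma~\ref{lem:displacement} permits for $L=5$ and $D\le2$. But the $n$-th iterate of $\varphi$ equals $2-5^n(2-r)$ for $r\ge2-2\cdot5^{-n}$, so $F^n$ multiplies by $5^n$ the distance between two functions that differ only where both are at least $2-2\cdot5^{-n}$.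
\end{example}

If the higher iterates are nonexpansive and $k_1$ is close to $1$, averaging produces approximate fixed points. This is the smallest case of Theorem~\ref{thm:positive}.

\begin{example}\label{ex:average}
Let $T^2$ and $T^3$ be nonexpansive and let $T$ be $k_1$-Lipschitz with $1\le k_1<\frac43$. The map $G=\frac12(T^2+T^3)$ is nonexpansive, so for $\varepsilon>0$ there is $x$ with $\|x-Gx\|\le\varepsilon$. Put $N(i)=\|x-T^ix\|$. Comparing $T^2x$ with $Gx$, one of the two terms of the average vanishes:
\[
N(2)\le\varepsilon+\tfrac12\|T^3x-T^2x\|\le\varepsilon+\tfrac12N(1).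
\]
Comparing $Tx$ with $Gx$,
\[
N(1)\le\varepsilon+\tfrac12\|T^2x-Tx\|+\tfrac12\|T^3x-Tx\|\le\varepsilon+\tfrac{k_1}2\bigl(N(1)+N(2)\bigr)\le\bigl(1+\tfrac{k_1}2\bigr)\varepsilon+\tfrac{3k_1}4N(1).
\]
Since $\frac34k_1<1$, $N(1)$ is at most a constant times $\varepsilon$.
\end{example}

To prove Theorem~\ref{thm:main} we want to keep the displacement of Example~\ref{ex:composition} and remove the growth of the iterates. The crudest way is to make $T^2$ constant, but then the value $e$ of $T^2$ is a fixed point: $Te=T^3x=T^2(Tx)=e$. So $T$ must map $C$ into a set $\mathcal D$ on which it still moves every point by a definite amount, like a shift. Three things then have to be proved: that points of $\mathcal D$ are moved (Section~\ref{sec:dirac}), that points far from $\mathcal D$ are moved, by the mechanism of Example~\ref{ex:composition} (Section~\ref{sec:far}), and that points near $\mathcal D$ are moved (Section~\ref{sec:near}). Rather than guess a formula for $T$, we build the freest object that satisfies the Lipschitz conditions. Its points are formal convex combinations,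 that is, measures, and $\mathcal D$ is the set of Dirac measures. The upper bounds of Theorem~\ref{thm:main} then hold by definition, and all the work lies in the lower bound.

\section{The free construction}\label{sec:free}

\subsection{The transport distance}

For a set $Y$ let $\mathcal P(Y)$ be the set of finitely supported probability measures on $Y$ with rational weights; a measure is identified with its weights on its support, so $\mathcal P(Y)\subset\mathcal P(Y')$ for $Y\subset Y'$. Rational weights keep the construction countable. A \emph{pseudometric} on $Y$ is a symmetric function $\rho\ge0$ on $Y\times Y$ with $\rho(x,x)=0$ that satisfies the triangle inequality; it may vanish on distinct points. A function $u:Y\to\mathbb R$ is \emph{$\rho$-Lipschitz} if $|u(x)-u(y)|\le\rho(x,y)$ for all $x,y$. A \emph{coupling} of $\mu,\nu\in\mathcal P(Y)$ is a finitely supported probability measure $\gamma$ on $Y\times Y$, with real weights, whose marginals are $\mu$ and $\nu$. The \emph{transport distance} is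
\[
W_\rho(\mu,\nu)=\min_\gamma\int\rho\,d\gamma ,
\]
the minimum over the compact set of couplings. It is the right distance between formal convex combinations: if $Y$ lies in a normed space and $\rho$ is the norm distance, the barycenters of $\mu$ and $\nu$ differ by $\sum\gamma(x,y)(x-y)$, so they are at distance at most $W_\rho(\mu,\nu)$, and part (c) below shows that this bound is attained in a suitable space.

\begin{lemma}\label{lem:W}
Let $\rho$ be a pseudometric on $Y$ and $\mu,\nu\in\mathcal P(Y)$.
\begin{enumerate}
\item[(a)] $W_\rho$ is a pseudometric on $\mathcal P(Y)$, $W_\rho\le\sup\rho$, and $W_\rho\le W_{\rho'}$ if $\rho\le\rho'$.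
\item[(b)] $W_\rho(\mu,\delta_x)=\int\rho(a,x)\,d\mu(a)$; in particular $W_\rho(\delta_x,\delta_y)=\rho(x,y)$.
\item[(c)] $|\int u\,d\mu-\int u\,d\nu|\le W_\rho(\mu,\nu)$ for every $\rho$-Lipschitz $u$, with equality for some $\rho$-Lipschitz $u$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Only the triangle inequality needs an argument. Let $\gamma_1$ couple $\mu,\nu$ and $\gamma_2$ couple $\nu,\lambda$, and put $\pi(x,y,z)=\gamma_1(x,y)\gamma_2(y,z)/\nu(y)$ for $y\in\operatorname{supp}\nu$. The marginals of $\pi$ in $(x,y)$ and $(y,z)$ are $\gamma_1$ and $\gamma_2$, so its marginal in $(x,z)$ couples $\mu,\lambda$, and integrating $\rho(x,z)\le\rho(x,y)+\rho(y,z)$ against $\pi$ gives the claim. (b) The only coupling of $\mu$ and $\delta_x$ is the product measure. (c) For any coupling, $\int u\,d\mu-\int u\,d\nu=\int(u(x)-u(y))\,d\gamma$, which gives the inequality. For equality, let $E$ be a finite set containing both supports. The definition of $W_\rho(\mu,\nu)$ is a finite linear program, and linear programming duality provides $f,g:E\to\mathbb R$ with $f(x)+g(y)\le\rho(x,y)$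 on $E\times E$ and $\int f\,d\mu+\int g\,d\nu=W_\rho(\mu,\nu)$. Put $u(x)=\min_{y\in E}(\rho(x,y)-g(y))$ for $x\in Y$. As a minimum of $\rho$-Lipschitz functions, $u$ is $\rho$-Lipschitz. On $E$ we have $f\le u$, and $u\le-g$ by taking $y=x$. Hence $\int u\,d\mu-\int u\,d\nu\ge\int f\,d\mu+\int g\,d\nu=W_\rho(\mu,\nu)$.
\end{proof}

\subsection{Formal points}

We start from one point $o$ and adjoin, for every formal convex combination $\mu$ of points already present, a new symbol $[\mu]$ that stands for the image of $\mu$ under $T$. Thus $[\mu]\ne o$, and $[\mu]\neq[\nu]$ for $\mu\ne\nu$. Let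
\[
\Omega_0=\{o\},\qquad \Omega_{k+1}=\Omega_k\cup\{[\mu]:\mu\in\mathcal P(\Omega_k)\},\qquad \Omega=\bigcup_k\Omega_k,\qquad\mathcal P=\mathcal P(\Omega).
\]
Each $\Omega_k$ is countable by induction, so $\Omega$ and $\mathcal P$ are countable. Since supports are finite, $\mathcal P=\bigcup_k\mathcal P(\Omega_k)$, and $\mu\mapsto[\mu]$ is a bijection from $\mathcal P$ onto $\Omega\setminus\{o\}$. Define
\[
S:\mathcal P\to\mathcal P,\quad S\mu=\delta_{[\mu]};\qquad \omega^+=[\delta_\omega]\quad(\omega\in\Omega);\qquad [\mu]_1=[\mu],\quad[\mu]_{j+1}=([\mu]_j)^+ .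
\]
Then $S^j\mu=\delta_{[\mu]_j}$ for $j\ge1$. The map $S$ will become $T$. Call a point $[\mu]$ with $\mu$ not a Dirac measure \emph{fresh}; call the other points, namely $o$ and the points $\omega^+$, \emph{aged}. Let $\operatorname{rk}(\omega)=\min\{k:\omega\in\Omega_k\}$, and let $\operatorname{rk}(\mu)$ be the largest rank of an atom of $\mu$. We use three facts.
\begin{enumerate}
\item[(F1)] $S$ is injective.
\item[(F2)] $[\mu]_j$ is aged for $j\ge2$. Hence a fresh point has exactly one representation $[\mu]_j$, and it has $j=1$. If $[\mu]$ is aged, then $\mu=\delta_c$ and $[\mu]=c^+$ for some $c\in\Omega$.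
\item[(F3)] $\operatorname{rk}([\mu])=\operatorname{rk}(\mu)+1$, because $[\mu]\in\Omega_{k+1}$ if and only if $\operatorname{supp}\mu\subset\Omega_k$. In particular $[\mu]\notin\operatorname{supp}\mu$ and $\omega^+\ne\omega$.
\end{enumerate}

\subsection{The pseudometrics $d_n$}

Put $c_1=5$ and $c_j=1$ for $j\ge2$. We want a pseudometric $\rho\le2$ on $\Omega$ with $\rho([\mu]_j,[\nu]_j)\le c_jW_\rho(\mu,\nu)$ for all $\mu,\nu,j$, and we want it as large as possible. The unknown $\rho$ occurs on both sides, so we approach it by iteration from above.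

Let $d_0(x,y)=2$ for $x\ne y$ and $d_0(x,x)=0$. Suppose the pseudometric $d_n$ is defined, and write $W_n=W_{d_n}$. A \emph{chain of level $n+1$} from $x$ to $y$ is a finite sequence of links leading from $x$ to $y$, each of which is
\begin{itemize}
\item a \emph{jump} $x'\to y'$ with $x'\ne y'$, of cost $2$, or
\item a \emph{$j$-link} $[\mu]_j\to[\nu]_j$ with $j\ge1$ and $\mu,\nu\in\mathcal P$, of cost $c_jW_n(\mu,\nu)$.
\end{itemize}
The empty chain leads from $x$ to $x$ and costs $0$. Let $d_{n+1}(x,y)$ be the infimum of the total costs of the chains of level $n+1$ from $x$ to $y$.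

\begin{lemma}\label{lem:largest}
$d_{n+1}$ is the largest pseudometric $\rho$ on $\Omega$ such that
\begin{equation}\label{eq:constraints}
\rho\le d_0,\qquad\rho([\mu]_j,[\nu]_j)\le c_jW_n(\mu,\nu)\quad(\mu,\nu\in\mathcal P,\ j\ge1).
\end{equation}
Moreover $d_{n+1}\le d_n$ and $W_{n+1}\le W_n$.
\end{lemma}

\begin{proof}
Chains can be reversed and concatenated, so $d_{n+1}$ is a pseudometric, and chains with at most one link show that it satisfies \eqref{eq:constraints}. If $\rho$ satisfies \eqref{eq:constraints}, then $\rho(x,y)$ is at most the cost of any chain from $x$ to $y$ by the triangle inequality, so $\rho\le d_{n+1}$. For monotonicity, $d_1\le d_0$; and if $d_n\le d_{n-1}$, then $W_n\le W_{n-1}$, so $d_{n+1}$ satisfies the constraints that define $d_n$, and $d_{n+1}\le d_n$ by maximality.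
\end{proof}

The two descriptions of $d_{n+1}$ give two ways to bound it from below: analyze all chains, or exhibit one pseudometric that satisfies \eqref{eq:constraints}. We shall use both. The displacement at level $n$ is
\[
s_n(\mu)=W_n(\mu,S\mu)=\int d_n(a,[\mu])\,d\mu(a).
\]

\begin{proposition}\label{prop:key}
$s_n(\mu)\ge1$ for all $\mu\in\mathcal P$ and all $n\ge0$.
\end{proposition}

\section{From the pseudometric to the Banach space}\label{sec:banach}

\begin{proof}[Proof of Theorem~\ref{thm:main}, assuming Proposition~\ref{prop:key}]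
Let $d_\infty=\lim_nd_n=\inf_nd_n$, a pseudometric bounded by $2$, and $W_\infty=W_{d_\infty}$. For a coupling $\gamma$ of $\mu,\nu$ the integral $\int d_n\,d\gamma$ is a finite sum, so it decreases to $\int d_\infty\,d\gamma$. Interchanging two infima,
\[
\lim_nW_n(\mu,\nu)=\inf_n\inf_\gamma\int d_n\,d\gamma=\inf_\gamma\inf_n\int d_n\,d\gamma=W_\infty(\mu,\nu).
\]
Letting $n\to\infty$ in $d_\infty([\mu]_j,[\nu]_j)\le d_{n+1}([\mu]_j,[\nu]_j)\le c_jW_n(\mu,\nu)$ and in Proposition~\ref{prop:key}, and using Lemma~\ref{lem:W}(b), we get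
\begin{equation}\label{eq:limit}
W_\infty(S^j\mu,S^j\nu)\le c_jW_\infty(\mu,\nu)\quad(j\ge1),\qquad W_\infty(\mu,S\mu)\ge1 .
\end{equation}

It remains to realize $W_\infty$ as a norm distance by an affine map. Let $\mathcal L$ be the set of $d_\infty$-Lipschitz functions $u:\Omega\to\mathbb R$ with $u(o)=0$; they satisfy $|u|\le2$. Define $\Phi:\mathcal P\to\ell_\infty(\mathcal L)$ by $\Phi(\mu)(u)=\int u\,d\mu$. Subtracting the constant $u(o)$ from a $d_\infty$-Lipschitz function $u$ does not change $\int u\,d\mu-\int u\,d\nu$, so Lemma~\ref{lem:W}(c) says that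
\[
\|\Phi\mu-\Phi\nu\|=W_\infty(\mu,\nu).
\]
Let $C$ be the closure of $\Phi(\mathcal P)$. It is nonempty, closed, and of diameter at most $2$. It is convex: $\Phi(\mathcal P)$ is closed under convex combinations with rational coefficients, and these approximate every convex combination of two points of $C$.

Put $T(\Phi\mu)=\Phi(S\mu)$. By \eqref{eq:limit} with $j=1$, $\|\Phi(S\mu)-\Phi(S\nu)\|\le5\|\Phi\mu-\Phi\nu\|$. So $T$ is well defined and $5$-Lipschitz on the dense set $\Phi(\mathcal P)$, which it maps into itself, and it extends to a $5$-Lipschitz map $T:C\to C$ because $C$ is complete. Since $T^j\Phi\mu=\Phi(S^j\mu)$, \eqref{eq:limit} gives $\|T^jx-T^jy\|\le\|x-y\|$ for $j\ge2$ and $\|x-Tx\|\ge1$ on $\Phi(\mathcal P)$. Both inequalities pass to $C$ by continuity of the maps $T^j$. Finally, $\mathcal P$ is countable, so the closed linear span of $C$ is a separable Banach space. By the Banach--Mazur theorem, every separable Banach space is linearly isometric to a closed subspace of $C[0,1]$, and the isometry carries $C$ and $T$ there.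
\end{proof}

\begin{remark}\label{rem:universal}
No map with the same constants has a larger minimal displacement, which is the reason to choose the free object. Let $C'$ be closed and convex with $\operatorname{diam}C'\le2$, and let $T':C'\to C'$ have $c_j$-Lipschitz iterates $T'^j$. Fix $x_0\in C'$ and define $\pi:\Omega\to C'$ by recursion on rank: $\pi(o)=x_0$ and $\pi([\mu])=T'(b\mu)$, where $b\mu=\sum_a\mu(a)\pi(a)$. Then $\pi([\mu]_j)=T'^j(b\mu)$, and $\rho(x,y)=\|\pi(x)-\pi(y)\|$ satisfies $\rho\le d_0$ and $\rho([\mu]_j,[\nu]_j)\le c_j\|b\mu-b\nu\|\le c_jW_\rho(\mu,\nu)$. If $\rho\le d_n$, then $W_\rho\le W_n$ and $\rho\le d_{n+1}$ by Lemma~\ref{lem:largest}; so $\rho\le d_\infty$, and $\|b\mu-T'(b\mu)\|=\|b\mu-b(S\mu)\|\le W_\infty(\mu,S\mu)=\|\Phi\mu-T\Phi\mu\|$ for every $\mu$.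
\end{remark}

We prove Proposition~\ref{prop:key} by induction on $n$. For $n=0$, $[\mu]$ is not an atom of $\mu$ by (F3), so $s_0(\mu)=2$. In the next three sections $n\ge0$ is fixed, and the \emph{induction hypothesis} is
\begin{equation}\label{eq:IH}
s_t(\mu)\ge1\qquad(\mu\in\mathcal P,\ 0\le t\le n).
\end{equation}

\section{Dirac measures: loops}\label{sec:dirac}

We must show $s_{n+1}(\delta_\omega)=d_{n+1}(\omega,\omega^+)\ge1$. A chain of cost less than $1$ has no jumps, so we have to bound chains of $j$-links from $\omega$ to $\omega^+$. The difficulty is that an aged point has several representations, $[\gamma]_3=[S\gamma]_2=[S^2\gamma]_1$, so that consecutive links may have different $j$.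

\begin{example}\label{ex:loops}
Let $\omega=[\alpha]_2$ and consider the chain $[\alpha]_2\to[S\gamma]_2=[\gamma]_3\to[\alpha]_3=\omega^+$. Its cost is $W_n(\alpha,S\gamma)+W_n(\gamma,\alpha)\ge W_n(\gamma,S\gamma)=s_n(\gamma)\ge1$. The triangle inequality was applied to the last link followed by the first: the chain has to be read cyclically. Now let $\omega=[\alpha]_3$ and consider
\[
[\alpha]_3\to[\beta]_3=[S\beta]_2\to[S^2\gamma]_2=[\gamma]_4\to[\alpha]_4=\omega^+ .
\]
The last and first links together cost at least $W_n(\gamma,\beta)$, and the middle link costs $W_n(S\beta,S^2\gamma)=d_n([\beta],[\gamma]_2)$. Comparing $[\beta]$ with $[\gamma]$ by the Lipschitz bound would lose the factor $5$. Instead we use that the middle link joins two Dirac measures: its cost is a value of $d_n$, which is itself the cost of a chain of level $n$, expressed by $W_{n-1}$. Substituting this chain lowers the level, so the substitution can be made only finitely often.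
\end{example}

The example suggests cyclic chains in which every link records its own level and the factors $c_j\ge1$ are dropped.

\begin{definition}\label{def:loop}
A \emph{loop} is a list of $m\ge1$ \emph{steps} $(h_k;\alpha_k,\beta_k;t_k)$, $1\le k\le m$, with \emph{heights} $h_k\in\{0,1,2,\dots\}$, measures $\alpha_k,\beta_k\in\mathcal P$ and \emph{tags} $t_k\in\{0,\dots,n\}$, such that
\begin{equation}\label{eq:junction}
S^{h_k}\beta_k=S^{h_{k+1}}\alpha_{k+1}\quad(1\le k\le m),\qquad\text{where }h_{m+1}=h_1+1,\ \alpha_{m+1}=\alpha_1 .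
\end{equation}
Its \emph{cost} is $\sum_kW_{t_k}(\alpha_k,\beta_k)$. Its \emph{type} is the vector $(N_n,N_{n-1},\dots,N_0)$, where $N_t$ is the number of steps with tag $t$.
\end{definition}

Extend a loop to all $k\ge1$ by $h_{k+m}=h_k+1$ and by taking $\alpha_k,\beta_k,t_k$ periodic with period $m$. Applying powers of $S$ to \eqref{eq:junction} shows that $S^{h_k}\beta_k=S^{h_{k+1}}\alpha_{k+1}$ for all $k\ge1$. Therefore any $m$ consecutive steps form a loop with the same cost and type; we call it a \emph{rotation}. Types are ordered lexicographically. Every nonempty set of types has a least element: minimize $N_n$ first, then $N_{n-1}$, and so on. Removing a step lowers the type, and so does replacing a step of tag $t$ by finitely many steps of tag $t-1$.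

\begin{lemma}\label{lem:loop}
Under \eqref{eq:IH}, every loop has cost at least $1$.
\end{lemma}

\begin{proof}
Suppose not, and take a loop of least type among the loops of cost less than $1$; call its cost $\Gamma<1$. If $m=1$, then $S^{h_1}\beta_1=S^{h_1+1}\alpha_1$ gives $\beta_1=S\alpha_1$ by (F1), so $\Gamma=s_{t_1}(\alpha_1)\ge1$ by \eqref{eq:IH}. Hence $m\ge2$. In each of the following cases we find a loop of smaller type and cost less than $1$, which is a contradiction.

\emph{Case 1: $h_k=h_{k+1}$ for some $k\ge1$.} After a rotation, $k=1$. By (F1), $\beta_1=\alpha_2$. Replace steps $1$ and $2$ by the single step $(h_1;\alpha_1,\beta_2;t)$ with $t=\max(t_1,t_2)$. The condition after the new step, $S^{h_1}\beta_2=S^{h_3}\alpha_3$, is the old condition for $k=2$, and the closing data $h_1+1,\alpha_1$ are unchanged, so we have a loop. Since $W_t\le W_{t_1}$ and $W_t\le W_{t_2}$,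
\[
W_t(\alpha_1,\beta_2)\le W_t(\alpha_1,\beta_1)+W_t(\alpha_2,\beta_2)\le W_{t_1}(\alpha_1,\beta_1)+W_{t_2}(\alpha_2,\beta_2),
\]
so the cost does not increase, and the tag $\min(t_1,t_2)$ occurs once less.

\emph{Case 2: $h_k\ne h_{k+1}$ for all $k\ge1$.} If $h_1<h_2<\dots<h_{m+1}$, then $h_{m+1}\ge h_1+m\ge h_1+2$, which is false. So there is a descent $h_i>h_{i+1}$. Since $h_k\to\infty$, an ascent occurs later, and the first ascent after this descent gives $k\ge2$ with $h_{k-1}>h_k<h_{k+1}$. After a rotation, $k=2$. By (F1) we may cancel $S^{h_2}$ in the conditions for $k=1$ and $k=2$: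
\[
\alpha_2=S^{h_1-h_2}\beta_1=\delta_a,\qquad\beta_2=S^{h_3-h_2}\alpha_3=\delta_b
\]
for some $a,b\in\Omega$. So a step at a local minimum of the height joins two Dirac measures, and it costs $d_t(a,b)\le\Gamma$, where $t=t_2$. We shall change only step $2$, so the closing data are unchanged; for $m=2$ they are $h_3$ and $\alpha_3$.

If $a=b$, then $S^{h_1}\beta_1=S^{h_2}\alpha_2=S^{h_2}\beta_2=S^{h_3}\alpha_3$, and deleting step $2$ leaves a loop of the same cost and smaller type.

Let $a\ne b$. Then $t\ge1$, since $d_0(a,b)=2>\Gamma$. Choose a chain of level $t$ from $a$ to $b$ of cost less than $d_t(a,b)+1-\Gamma\le1$. It has no jumps, so it consists of $r\ge1$ links $[\mu_i]_{j_i}\to[\nu_i]_{j_i}$ of costs $c_{j_i}W_{t-1}(\mu_i,\nu_i)\ge W_{t-1}(\mu_i,\nu_i)$, with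
\[
\delta_a=S^{j_1}\mu_1,\qquad S^{j_i}\nu_i=S^{j_{i+1}}\mu_{i+1}\quad(1\le i<r),\qquad S^{j_r}\nu_r=\delta_b .
\]
Replace step $2$ by the steps $(h_2+j_i;\mu_i,\nu_i;t-1)$, $1\le i\le r$. Applying $S^{h_2}$ to the displayed equalities gives $S^{h_1}\beta_1=S^{h_2}\delta_a=S^{h_2+j_1}\mu_1$, the inner conditions $S^{h_2+j_i}\nu_i=S^{h_2+j_{i+1}}\mu_{i+1}$, and $S^{h_2+j_r}\nu_r=S^{h_2}\delta_b=S^{h_3}\alpha_3$. So we have a loop of smaller type, and its cost is less than $\Gamma-d_t(a,b)+\bigl(d_t(a,b)+1-\Gamma\bigr)=1$.
\end{proof}

\begin{lemma}\label{lem:dirac}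
Under \eqref{eq:IH}, $d_{n+1}(\omega,\omega^+)\ge1$ for all $\omega\in\Omega$.
\end{lemma}

\begin{proof}
Suppose that a chain of level $n+1$ from $\omega$ to $\omega^+$ costs less than $1$. It has no jumps, and it is not empty because $\omega\ne\omega^+$. So it consists of $m\ge1$ links $[\alpha_k]_{j_k}\to[\beta_k]_{j_k}$ of costs at least $W_n(\alpha_k,\beta_k)$, with $[\beta_k]_{j_k}=[\alpha_{k+1}]_{j_{k+1}}$ for $k<m$ and $[\beta_m]_{j_m}=\omega^+=([\alpha_1]_{j_1})^+=[\alpha_1]_{j_1+1}$. These equalities are \eqref{eq:junction} for the steps $(j_k;\alpha_k,\beta_k;n)$, which form a loop of cost less than $1$. This contradicts Lemma~\ref{lem:loop}.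
\end{proof}

\section{Measures far from Dirac measures: test functions}\label{sec:far}

In this section and the next we drop the index $n+1$ and write $d=d_{n+1}$, $W=W_{n+1}$, $s=s_{n+1}$. The distance from $\mu$ to the Dirac measures is
\[
w(\mu)=\inf_{c\in\Omega}W(\mu,\delta_c).
\]
It vanishes on Dirac measures, and $|w(\mu)-w(\nu)|\le W(\mu,\nu)$ by the triangle inequality.

By Lemma~\ref{lem:W}(c), $s(\xi)\ge\int u\,d\xi-u([\xi])$ for every $d$-Lipschitz function $u$. A function $u$ that has a constant value $\theta$ on the aged points satisfies the constraints with $j\ge2$ at no cost, by (F2); only the constraint with $j=1$ and factor $5$ remains. Following Example~\ref{ex:composition} we would like to set $u([\mu])=\varphi(\int u\,d\mu)$. This conflicts with $u([\mu])=\theta$ for Dirac $\mu$, and the $5$-Lipschitz condition then forces $|u([\mu])-\theta|$ to be small when $\mu$ is near a Dirac measure. So we truncate to the interval $[\theta-5w(\mu),\theta+5w(\mu)]$.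

\begin{lemma}\label{lem:far}
For every $\xi\in\mathcal P$, $s(\xi)\ge\min\bigl(\frac85,\,5w(\xi)-\frac25\bigr)$. In particular $s(\xi)\ge1$ if $w(\xi)\ge\frac7{25}$.
\end{lemma}

\begin{proof}
For $\theta\in[0,2]$ define $u=u_\theta:\Omega\to[0,2]$ by recursion on rank, which is possible by (F3): $u(o)=\theta$ and
\begin{equation}\label{eq:u}
u([\mu])=\max\Bigl(\theta-5w(\mu),\ \min\Bigl(\varphi\bigl(\textstyle\int u\,d\mu\bigr),\ \theta+5w(\mu)\Bigr)\Bigr)\qquad(\mu\in\mathcal P).
\end{equation}
This is the point of the interval $[\theta-5w(\mu),\theta+5w(\mu)]$ nearest to $\varphi(\int u\,d\mu)$. It lies between $\theta$ and $\varphi(\int u\,d\mu)$, hence in $[0,2]$. If $\mu$ is Dirac, the interval is $\{\theta\}$; so $u=\theta$ on all aged points.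

We claim that $u$ is $d_t$-Lipschitz for $0\le t\le n+1$. For $t=0$ this holds because $u$ has values in $[0,2]$. Suppose it holds for some $t\le n$, and let $\mu,\nu\in\mathcal P$. Then $|\int u\,d\mu-\int u\,d\nu|\le W_t(\mu,\nu)$ by Lemma~\ref{lem:W}(c), and $|w(\mu)-w(\nu)|\le W_{n+1}(\mu,\nu)\le W_t(\mu,\nu)$. So each of the three entries in \eqref{eq:u} changes by at most $5W_t(\mu,\nu)$ when $\mu$ is replaced by $\nu$. A maximum or minimum changes by at most the largest change of its entries, hence $|u([\mu])-u([\nu])|\le5W_t(\mu,\nu)$. For $j\ge2$, $u([\mu]_j)=\theta=u([\nu]_j)$. Thus the pseudometric $|u(x)-u(y)|$ satisfies the constraints that define $d_{t+1}$, and Lemma~\ref{lem:largest} gives $|u(x)-u(y)|\le d_{t+1}(x,y)$.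

By induction on rank, $\theta\mapsto u_\theta(x)$ is continuous for each $x$, since \eqref{eq:u} is a continuous expression in $\theta$ and finitely many values of $u_\theta$ at points of lower rank. Also $u_0\equiv0$ and $u_2\equiv2$: for $\theta\in\{0,2\}$ we have $\varphi(\theta)=\theta$, so if $u_\theta=\theta$ on $\operatorname{supp}\mu$, then $u_\theta([\mu])$ lies between $\theta$ and $\theta$. By the intermediate value theorem there is $\theta$ with $\int u_\theta\,d\xi=\frac85$. Since $\varphi(\frac85)=0$, \eqref{eq:u} gives $u_\theta([\xi])=\max(\theta-5w(\xi),0)\le\max(2-5w(\xi),0)$. By the claim with $t=n+1$,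
\[
s(\xi)\ge\int u_\theta\,d\xi-u_\theta([\xi])\ge\tfrac85-\max\bigl(2-5w(\xi),0\bigr)=\min\bigl(5w(\xi)-\tfrac25,\tfrac85\bigr).\qedhere
\]
\end{proof}

In the language of Example~\ref{ex:composition}, $f_\mu(\theta)=\int u_\theta\,d\mu$ is an element of $B$, and $f_{S\mu}$ is $Ff_\mu$ truncated to a band of half-width $5w(\mu)$ around the diagonal. All Dirac measures at aged points have the same image $f(\theta)=\theta$, so these test functions see nothing of the displacement of such measures; this is why Lemma~\ref{lem:dirac} needed a different argument. The lemma also shows what happens to the averages of Example~\ref{ex:average}. For $\xi=\frac12(S^2\zeta+S^3\zeta)=\frac12(\delta_a+\delta_{a^+})$ with $a=[\zeta]_2$, Lemma~\ref{lem:dirac} gives $W(\xi,\delta_c)=\frac12\bigl(d(a,c)+d(a^+,c)\bigr)\ge\frac12d(a,a^+)\ge\frac12$ for every $c$, so $s(\xi)\ge\frac85$.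

\section{Measures near Dirac measures: leaving a fresh point}\label{sec:near}

Let $\xi$ be a non-Dirac measure close to $\delta_c$. The Lipschitz condition alone gives only $d(c,[\xi])\ge d(c,c^+)-5W_n(\xi,\delta_c)$, which is less than $1$ and cannot be iterated in $n$. In the free construction the sign is reversed. The point $[\xi]$ is fresh, so a chain can leave it only in few ways, and to reach an aged point $e^+$ it must \emph{pay} $5W_n(\xi,\delta_e)$.

\begin{lemma}\label{lem:exit}
Let $\xi\in\mathcal P$ be non-Dirac and $a\in\Omega$, $a\ne[\xi]$. For every chain of level $n+1$ from $[\xi]$ to $a$, one of the following holds.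
\begin{enumerate}
\item[(A)] The cost is at least $2$.
\item[(B)] The cost is at least $5W(\xi,\delta_e)+d(e^+,a)$ for some $e\in\Omega$.
\item[(C)] $a=[\alpha]$ with $\alpha$ non-Dirac, and the cost is at least $5W(\xi,\alpha)$.
\end{enumerate}
\end{lemma}

\begin{proof}
If the chain contains a jump, (A) holds. Otherwise follow the chain from $[\mu_0]=[\xi]$. By (F2), a link that leaves a fresh point $[\mu_i]$ is a $1$-link $[\mu_i]\to[\mu_{i+1}]$ with this same $\mu_i$. So the chain begins with $1$-links $[\mu_0]\to[\mu_1]\to\dots\to[\mu_r]$, where $[\mu_r]$ is the first aged point or, if there is none, the endpoint $a$. These links cost $5\sum_{i<r}W_n(\mu_i,\mu_{i+1})\ge5W_n(\xi,\mu_r)\ge5W(\xi,\mu_r)$. If $[\mu_r]$ is aged, then $\mu_r=\delta_e$ and $[\mu_r]=e^+$ for some $e$, the rest of the chain costs at least $d(e^+,a)$, and (B) holds. Otherwise $a=[\mu_r]$ is fresh and (C) holds with $\alpha=\mu_r$.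
\end{proof}

To bound $s(\xi)=\int d(a,[\xi])\,d\xi(a)$ we take $a$ to be an atom of $\xi$. In case (C) the measure $\alpha$ then has smaller rank than $\xi$, which suggests a second induction, on rank. Let $c$ nearly realize $w=w(\xi)$. The average of $D=d(a,c)$ over the atoms is about $w$, so it suffices to prove $d(a,[\xi])\ge1+\Lambda(w-D)$, up to a small error, for some fixed slope $\Lambda$. Case (B) will give the bound $1+3w-D$, which allows $\Lambda\le3$; case (C) will give $5(1-w-D)$, which falls quickly with $D$ and asks for a large slope. We take $\Lambda=3$.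

\begin{lemma}\label{lem:near}
Assume \eqref{eq:IH}. Let $\xi\in\mathcal P$ be non-Dirac with $w(\xi)\le\frac13$, and suppose that $s(\alpha)\ge1$ for all non-Dirac $\alpha$ with $\operatorname{rk}(\alpha)<\operatorname{rk}(\xi)$. Then $s(\xi)\ge1$.
\end{lemma}

\begin{proof}
Write $w=w(\xi)$. Fix $\varepsilon>0$ and $c\in\Omega$ with $W(\xi,\delta_c)\le w+\varepsilon$. Let $a\in\operatorname{supp}\xi$ and $D=d(a,c)$; then $a\ne[\xi]$ by (F3). We show that every chain of level $n+1$ from $[\xi]$ to $a$ costs at least $1+3w-3D-5\varepsilon$, going through the cases of Lemma~\ref{lem:exit}.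

(A) The cost is at least $2\ge1+3w$.

(B) We have $d(e,c)\le W(\xi,\delta_e)+W(\xi,\delta_c)$, so Lemma~\ref{lem:dirac} gives
\[
d(e^+,a)\ge d(e^+,e)-d(e,c)-d(c,a)\ge1-W(\xi,\delta_e)-(w+\varepsilon)-D .
\]
Since $W(\xi,\delta_e)\ge w$, the cost is at least $1+4W(\xi,\delta_e)-(w+\varepsilon)-D\ge1+3w-D-\varepsilon$.

(C) Here $\operatorname{rk}(\alpha)<\operatorname{rk}(a)\le\operatorname{rk}(\xi)$ by (F3), so $W(\alpha,\delta_a)=W(\alpha,S\alpha)=s(\alpha)\ge1$. Therefore
\[
W(\xi,\alpha)\ge1-W(\xi,\delta_a)\ge1-W(\xi,\delta_c)-d(c,a)\ge1-w-\varepsilon-D,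
\]
and the cost is at least $5(1-w-D)-5\varepsilon$. If $D\ge\frac13+w$, then $1+3w-3D\le0$ and there is nothing to prove. If $D<\frac13+w$, then
\[
5(1-w-D)-(1+3w-3D)=4-8w-2D>\tfrac{10}3-10w\ge0 .
\]

Hence $d(a,[\xi])\ge1+3w-3d(a,c)-5\varepsilon$ for all $a\in\operatorname{supp}\xi$. Integrating against $\xi$ and using $\int d(a,c)\,d\xi(a)=W(\xi,\delta_c)\le w+\varepsilon$, we get $s(\xi)\ge1-8\varepsilon$. Let $\varepsilon\to0$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:key}]
We have seen that $s_0=2$. Assume \eqref{eq:IH}. For Dirac measures, $s_{n+1}\ge1$ by Lemma~\ref{lem:dirac}. For non-Dirac $\xi$ we argue by induction on $\operatorname{rk}(\xi)$: if $w(\xi)\ge\frac7{25}$, Lemma~\ref{lem:far} applies, and otherwise $w(\xi)<\frac7{25}<\frac13$ and Lemma~\ref{lem:near} applies. So $s_{n+1}\ge1$ on $\mathcal P$, and \eqref{eq:IH} holds for $n+1$.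
\end{proof}

This completes the proof of Theorem~\ref{thm:main}.

\begin{remark}\label{rem:constants}
Section~\ref{sec:dirac} uses only $c_j\ge1$. The value $c_1=5$ enters in Lemmas~\ref{lem:far} and~\ref{lem:near}, and it makes their ranges $w\ge\frac7{25}$ and $w\le\frac13$ overlap. Some lower bound on $c_1$ is necessary: with $1\le c_1<\frac32$ the construction of Sections~\ref{sec:free} and~\ref{sec:banach} yields a map to which Theorem~\ref{thm:positive} applies, so that its minimal displacement is zero.
\end{remark}

\section{Small total excess: proof of Theorem~\ref{thm:positive}}\label{sec:positive}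

We extend Example~\ref{ex:average} to a long window of iterates $T^n,\dots,T^{n+K-1}$. Take an approximate fixed point $x$ of their average and compare it with $T^ix$ for $i$ in the window. One of the $K$ terms vanishes, which gains a factor $1-\frac1K$. The Lipschitz constants lose at most $\frac2K\sum(k_j-1)$, since each gap $j=|a-i|$ occurs at most twice. The gain exceeds the loss exactly when $\sum(k_j-1)<\frac12$. As the net gain is of order $\frac1K$, the errors have to be small compared with $\frac1K$; this is arranged by taking first $n$ and then $K$ large.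

\begin{proof}[Proof of Theorem~\ref{thm:positive}]
Let $D=\operatorname{diam}C$, $\sigma=\sum_{j\ge1}(k_j-1)<\frac12$, $\tau_n=\sum_{j\ge n}(k_j-1)$ and $k_0=1$. Then $\tau_n\to0$ and $k_j\le\frac32$ for all $j$. Fix $n\ge1$ and $K\ge\max(n,2)$, and put
\[
m=n+K-1,\qquad G=\frac1K\sum_{a=n}^mT^a,\qquad\eta=\frac{2\tau_nD}K+\frac1{K^2}.
\]
The map $G:C\to C$ is $L$-Lipschitz with $L=1+\tau_n/K$, and $1-\frac1L\le L-1=\tau_n/K$. By Lemma~\ref{lem:displacement} there is $x\in C$ with $\|x-Gx\|\le\tau_nD/K+K^{-2}$. For $0\le i\le m$ let
\[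
N(i)=\|x-T^ix\|,\qquad A_i=\frac1K\sum_{a=n}^mN(|a-i|),\qquad P=\max_{n\le i\le m}A_i .
\]
Note that $N(0)=0$, $N(i)\le D$, and $\|T^ax-T^bx\|\le k_aN(b-a)$ for $0\le a\le b\le m$.

\emph{Step 1: $N(i)\le\eta+k_iA_i$ for $0\le i\le m$.} We have $N(i)\le\|x-Gx\|+\frac1K\sum_{a=n}^m\|T^ax-T^ix\|$. The terms with $a\ge i$ are at most $k_iN(a-i)$. The terms with $n\le a<i$ are at most
\[
k_aN(i-a)=N(i-a)+(k_a-1)N(i-a)\le k_iN(i-a)+(k_a-1)D ,
\]
because $k_i\ge1$. The numbers $(k_a-1)D$ with $a\ge n$ sum to at most $\tau_nD$, which gives the claim. In particular,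
\begin{equation}\label{eq:window}
N(i)\le\eta+k_iP\le\eta+\tfrac32P\qquad(n\le i\le m).
\end{equation}

\emph{Step 2: $A_i\le P+\frac nK(\eta+\frac32P)$ for $1\le i<n$.} The gaps $|a-i'|$ for $a,i'$ in the window can be smaller than $n$, so these $A_i$ are needed as well. Since $A_n=\frac1K\sum_{j=0}^{K-1}N(j)$ and $m-i=K-1+n-i$,
\[
A_i=\frac1K\sum_{j=n-i}^{m-i}N(j)\le A_n+\frac1K\sum_{j=K}^{K-1+n-i}N(j).
\]
The last sum has $n-i\le n$ terms, and its indices lie in $[n,m]$ because $K\ge n$. Apply \eqref{eq:window}.

\emph{Step 3: a bound for $P$.} Choose $i\in[n,m]$ with $A_i=P$. In $KP=\sum_{a=n}^mN(|a-i|)$ the term $a=i$ vanishes. The other $K-1$ terms have gaps $j=|a-i|\in[1,K-1]$, and each value of $j$ occurs at most twice. For $j\ge n$ we have $N(j)\le\eta+k_jP$ by \eqref{eq:window}. For $j<n$, Steps 1 and 2 give $N(j)\le\eta+k_jP+\frac32\cdot\frac nK(\eta+\frac32P)$, and there are at most $2n$ such terms. The factors $k_j=1+(k_j-1)$ add up to at most $K-1+2\sigma$. Hence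
\[
KP\le K\eta+(K-1+2\sigma)P+\frac{3n^2}K\Bigl(\eta+\frac32P\Bigr),
\]
and since $K\eta=2\tau_nD+\frac1K$,
\begin{equation}\label{eq:P}
P\Bigl(1-2\sigma-\frac{9n^2}{2K}\Bigr)\le2\tau_nD+\frac1K+\frac{3n^2}K\,\eta .
\end{equation}

\emph{Step 4: conclusion.} Let $\delta>0$. Since $1-2\sigma>0$, we can choose $n$ with $2\tau_nD/(1-2\sigma)<\delta$. For this $n$, as $K\to\infty$ we have $\eta\to0$, the bracket in \eqref{eq:P} tends to $1-2\sigma$ and the right side tends to $2\tau_nD$. So for $K$ large, $\eta\le\delta$ and $P\le\delta$. Since $K\ge2$, both $n$ and $n+1$ lie in $[n,m]$, and \eqref{eq:consecutive} and \eqref{eq:window} show that $y=T^nx$ satisfies $\|y-Ty\|\le N(n)+N(n+1)\le2\eta+3P\le5\delta$. As $\delta$ is arbitrary, $\inf_{y\in C}\|y-Ty\|=0$.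
\end{proof}

\begin{thebibliography}{1}

\bibitem{FPNM}
\emph{Fixed Points Of Nonexpansive Maps On} (as printed: FIXED POINTS OF NONEXPANSIVE MAPS ON),
\texttt{http://d-scholarship.pitt.edu/\allowbreak 18344/\allowbreak 1/\allowbreak Everest\_thesis\_11April.pdf}

\end{thebibliography}
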